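\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}


\title{Positive functions in Smirnov classes\\ of multiply connected domains}

\begin{abstract}
Let $G$ be a Smirnov domain and let $p_0\ge 1$ be the smallest index for which every function in $E^{p_0}(G)$ with real boundary values is constant. If $G$ is simply connected, a theorem of DeCastro and Khavinson says that every function in $E^{p_0/2}(G)$ with positive boundary values is constant, and it has been conjectured that the same holds in finitely connected domains. We show that the conjecture is false: a cardioid with a hole is a counterexample with $p_0=1$. For every connectivity $n\ge 2$ the conjecture fails for each value $p_0\in[1,2)$ and holds whenever $p_0\ge 2$. We also determine what survives. Transplanted to a conformally equivalent circular domain, the positive functions in $E^{p_0/2}(G)$ extend to meromorphic functions of degree at most $2(n-1)$ on its Schottky double. They span a real space of dimension at most $n$, and this bound is attained.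
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Real functions, positive functions, squares}

Throughout, $G$ is a bounded domain in $\mathbb C$ whose boundary $\Gamma$ consists of $n\ge1$ pairwise disjoint rectifiable Jordan curves. For $0<p<\infty$ the Smirnov class $E^p(G)$ consists of all analytic $f$ in $G$ for which there is a sequence of domains $G_k\subset G$, exhausting $G$ (every compact subset of $G$ lies in all but finitely many $G_k$), with rectifiable boundaries $\Gamma_k$ and
\begin{equation}\label{eq:Ep}
\sup_k\int_{\Gamma_k}|f(w)|^p\,|dw|<\infty .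
\end{equation}
As usual, each $\Gamma_k$ consists of finitely many disjoint rectifiable Jordan curves in $G$. A function $f\in E^p(G)$ has non-tangential boundary values a.e.\ on $\Gamma$ with respect to arc length. We call $f$ \emph{real} (resp.\ \emph{positive}) \emph{on $\Gamma$} if these boundary values are real (resp.\ $\ge0$) a.e.

A \emph{circular domain} is a domain bounded by finitely many pairwise disjoint circles. There are a bounded $n$-connected circular domain $K$ and a conformal map $\varphi:K\to G$. Write $\omega(z,\cdot)$ for the harmonic measure of $K$ at $z$. An analytic function $F$ on $K$ is \emph{outer} if it has non-tangential boundary values $F^*$ a.e.\ on $\partial K$, $\log|F^*|$ is integrable with respect to harmonic measure, and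
\[
\log|F(z)|=\int_{\partial K}\log|F^*(\zeta)|\,d\omega(z,\zeta)\qquad(z\in K).
\]
The domain $G$ is a \emph{Smirnov domain} if $\varphi'$ is outer. The boundary values of $\varphi'$ are denoted by $\varphi'^*$.

In the unit disc a function of class $E^1$ that is real on the circle is constant, because its imaginary part is the Poisson integral of $0$. For exponents below $1$ this fails: $i(1+z)/(1-z)$ is real on the circle and belongs to $E^p$ for every $p<1$. In a general domain the critical exponent reflects the boundary. Suppose that $\Gamma$ has a corner of interior angle $a\pi$ at $\varphi(\xi)$. There $|\varphi'(z)|$ behaves like $|z-\xi|^{a-1}$, and a pole of $f\circ\varphi$ of order $\nu$ at $\xi$ is locally compatible with $f\in E^q(G)$ exactly when $\int_0|t|^{a-1-\nu q}\,dt<\infty$, that is,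
\begin{equation}\label{eq:heur}
\nu q<a .
\end{equation}
So a simple pole is allowed in $E^p$ when $p<a$, and a \emph{double} pole is allowed in $E^{p/2}$ under the same condition. (This heuristic is made precise, for the domains that we need, in Lemma~\ref{lem:poles}.)

The halving of the index is natural for another reason. If $f\in E^p(G)$ is real on $\Gamma$, then $f^2\in E^{p/2}(G)$ is positive on $\Gamma$. Hence, if all positive functions in $E^{p/2}(G)$ are constant, so are all real functions in $E^p(G)$. For simply connected domains there is a converse.

\begin{theorem}[DeCastro--Khavinson]\label{thm:DK}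
Let $G$ be a simply connected Smirnov domain, and let $p_0\ge1$ be the smallest $p\ge1$ such that all functions in $E^p(G)$ which are real on $\Gamma$ are constant. Then all functions in $E^{p_0/2}(G)$ which are positive on $\Gamma$ are constant.
\end{theorem}

A proof is included in Section~\ref{sec:outer}, as a model for what follows. The list \cite{SP} asks for the same in multiply connected domains.

\begin{conjecture}[\cite{SP}]
Let $G$ be a finitely connected Smirnov domain. If $p_0\ge1$ is the smallest index for which all functions in $E^{p_0}(G)$ with real boundary values are constants, then all functions in $E^{p_0/2}(G)$ with positive boundary values are constants.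
\end{conjecture}

As in the conjecture, whenever we speak of $p_0$ for a given domain, we suppose that this smallest index exists.

\subsection{Results}

The conjecture is false, already for $n=2$ and $p_0=1$.

\begin{theorem}\label{thm:A}
Let $0<r<1$, $K=\{r<|z|<1\}$, $\varphi(z)=(1-z)^2$ and $G=\varphi(K)$. Then $G$ is a doubly connected Smirnov domain bounded by two disjoint rectifiable Jordan curves, and
\begin{enumerate}
\item[\textup{(1)}] every $f\in E^1(G)$ with real boundary values is constant, so $p_0=1$;
\item[\textup{(2)}] there is a nonconstant $f$ with positive boundary values which belongs to $E^q(G)$ for all $q<1$, in particular to $E^{1/2}(G)=E^{p_0/2}(G)$.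
\end{enumerate}
\end{theorem}

The reason is as follows. The outer boundary of $G$ is a cardioid, whose cusp is a corner with $a=2$. By \eqref{eq:heur} the cusp admits a simple pole in $E^1$ and a double pole in $E^{1/2}$. But gluing the annulus to its mirror image gives a torus, on which no meromorphic function has a single simple pole, while the Weierstrass function has a single double pole.

To describe the general situation let $X$ be the Schottky double of $K$, that is, $K$ glued along $\partial K$ to its mirror image. It is a compact Riemann surface of genus
\[
g=n-1 ,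
\]
with an antiholomorphic involution $\tau$ that fixes $\partial K$ pointwise and exchanges $K$ with $\tau(K)$.

\begin{theorem}\label{thm:B}
Let $G$ be an $n$-connected Smirnov domain and let $p>0$ be such that all $f\in E^p(G)$ with real boundary values are constant. If $f\in E^{p/2}(G)$ has positive boundary values, then $f\circ\varphi$ extends to a meromorphic function on $X$ of degree at most $2(n-1)$, all of whose poles lie on $\partial K$ and have even order. The real linear span of the positive functions in $E^{p/2}(G)$ has dimension at most $n$.
\end{theorem}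

For $n=1$ the theorem says that positive functions in $E^{p/2}(G)$ are constant.

\begin{theorem}\label{thm:C}
Let $n\ge2$.
\begin{enumerate}
\item[\textup{(i)}] If $p_0\ge2$ for an $n$-connected Smirnov domain $G$, then all positive functions in $E^{p_0/2}(G)$ are constants. The value $p_0=2$ occurs.
\item[\textup{(ii)}] For every $s\in[1,2)$ and every bounded $n$-connected circular domain $K$ there is a Smirnov domain $G$ conformally equivalent to $K$ with $p_0=s$ for which the positive functions in $E^{p_0/2}(G)$ span a real space of dimension exactly $n$.
\end{enumerate}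
\end{theorem}

Thus, for every $n\ge2$, the conjecture holds when $p_0\ge2$ and fails for each value $p_0\in[1,2)$, and the bound $n$ in Theorem~\ref{thm:B} is sharp. The threshold $2$ comes from Koebe's distortion theorem: $|\varphi'|$ cannot vanish faster than linearly at a boundary circle, so no double pole is ever allowed in $E^1(G)$.

Section~\ref{sec:transfer} moves everything to $K$. Section~\ref{sec:cardioid} proves Theorem~\ref{thm:A} by hand. Section~\ref{sec:outer} treats the case $n=1$, whose proof is the model for the general proof of Theorem~\ref{thm:B} in Section~\ref{sec:B}. Section~\ref{sec:C} proves Theorem~\ref{thm:C}.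

\section{Transfer to a circular domain}\label{sec:transfer}

\subsection{Conventions and standard facts}\label{ssec:conv}

Let $C_1,\dots,C_n$ be the boundary circles of $K$. A \emph{collar} of $C_j$ is the set of points of $K$ at distance less than some small $\delta$ from $C_j$. We write $A\asymp B$ for two-sided bounds with positive constants; $C,C',c'$ denote constants that may change. The map $\varphi$ extends to a homeomorphism $\overline K\to\overline G$.

\smallskip
\emph{Harmonic measure.} The density of $\omega(z,\cdot)$ with respect to arc length is continuous and positive on $\partial K$. So integrability with respect to harmonic measure means membership in $L^1(\partial K)=L^1(\partial K,|dz|)$. For $v\in L^1(\partial K)$ put $P[v](z)=\int v\,d\omega(z,\cdot)$; this function is harmonic and has non-tangential boundary values $v$ a.e. A bounded harmonic function in $K$ is $P$ of its boundary values.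

For small $\varepsilon>0$ let $K_\varepsilon\subset K$ be bounded by the circles concentric with the $C_j$ at distance $\varepsilon$ from them, and let $\omega_\varepsilon$ be its harmonic measure. We identify $\partial K_\varepsilon$ with $\partial K$ radially. Fix $z_0\in K$. Then, for small $\varepsilon$,
\begin{equation}\label{eq:omega}
d\omega_\varepsilon(z_0,\cdot)\le C\,|dz|,\qquad\text{and the densities of }\omega_\varepsilon(z_0,\cdot)\text{ tend uniformly to that of }\omega(z_0,\cdot).
\end{equation}
For the first claim, compare $K_\varepsilon$ with the larger disc or disc exterior bounded by the circle in question, whose Poisson kernel at $z_0$ is bounded. For the second, let $\eta_\varepsilon$ be the Green function of $K_\varepsilon$ with pole $z_0$; as $\varepsilon\downarrow0$ it increases to the Green function of $K$. Odd reflection extends $\eta_\varepsilon$ harmonically across $\partial K_\varepsilon$, to a neighborhood of $\partial K$ independent of $\varepsilon$ and with a uniform bound. So these extensions converge with their derivatives, and the densities are inner normal derivatives divided by $2\pi$.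

\smallskip
\emph{Means over circles.} If $v$ is harmonic in a collar of $C_j$, its mean over the circle of radius $t$ concentric with $C_j$ is $\alpha+\beta\log t$, hence bounded as the circle tends to $C_j$. Consequently, if a continuous function $u\ge0$ on $K$ has a harmonic majorant in a collar of each $C_j$, then $\int_{\partial K_\varepsilon}u\,|dz|$ is bounded for small $\varepsilon$.

\smallskip
\emph{Localization at $C_j$.} Put $\Gamma_j=\varphi(C_j)$. Let $T_j$ be the identity if $\Gamma_j$ is the outer boundary of $G$; otherwise let $T_j(w)=1/(w-b)$ with $b$ in the hole bounded by $\Gamma_j$. Then $|T_j'|\asymp1$ on $\overline G$, and $T_j(\Gamma_j)$ is the outer boundary of $T_j(G)$. Let $\Omega_j$ be its interior, $\psi_j:\mathbb D\to\Omega_j$ a Riemann map, and $\chi_j=\psi_j^{-1}\circ T_j\circ\varphi$. By reflection $\chi_j$ extends to a univalent analytic function near $C_j$, so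
\begin{equation}\label{eq:local}
T_j\circ\varphi=\psi_j\circ\chi_j,\qquad|\chi_j'|\asymp1\quad\text{near }C_j .
\end{equation}
By the F. and M. Riesz theorem, $\psi_j'\in H^1$, boundary null sets correspond under $\psi_j$, and $\psi_j$ is conformal at a.e.\ boundary point. Hence boundary null sets correspond under $\varphi$, the boundary values of $f$ and of $F=f\circ\varphi$ correspond a.e., $\varphi'$ has finite non-zero boundary values a.e., $|\varphi'^*|\in L^1(\partial K)$, and $|\varphi'|$ has a harmonic majorant in a collar of each $C_j$.

\subsection{Smirnov classes and harmonic majorants}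

\begin{lemma}\label{lem:majorant}
Let $f$ be analytic in $G$, $p>0$, $F=f\circ\varphi$ and $u=|F|^p|\varphi'|$. The following are equivalent:
\textup{(i)} $f\in E^p(G)$; \textup{(ii)} $u$ has a harmonic majorant in $K$; \textup{(iii)} $\int_{\partial K_\varepsilon}u\,|dz|$ is bounded for small $\varepsilon$.
\end{lemma}

In particular $E^p(G)$ is a vector space, contains the constants (by (iii), since $|\varphi'|$ has majorants in collars), and contains $E^q(G)$ for $q>p$, because $|F|^p\le1+|F|^q$.

\begin{proof}
(ii)$\Rightarrow$(iii) was noted above. For (iii)$\Rightarrow$(i) take $G_\varepsilon=\varphi(K_\varepsilon)$ for a sequence $\varepsilon\to0$; then $\int_{\partial G_\varepsilon}|f|^p|dw|=\int_{\partial K_\varepsilon}u\,|dz|$. For (iii)$\Rightarrow$(ii) note that $\log u=p\log|F|+\log|\varphi'|$ is subharmonic, hence so is $u$. The solutions of the Dirichlet problem in $K_\varepsilon$ with data $u$ therefore increase as $\varepsilon\downarrow0$. By \eqref{eq:omega} their values at $z_0$ are at most $C\int_{\partial K_\varepsilon}u\,|dz|$, and by Harnack's theorem they converge to a harmonic majorant.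

The substantial implication is (i)$\Rightarrow$(iii), because the curves $\Gamma_k$ are arbitrary. The idea is to fill in the holes of $G_k$, to compare Riemann maps, and to use the convexity of circular means. Let the integrals in \eqref{eq:Ep} be at most $C$ and fix $j$. It suffices to find a harmonic majorant of $u$ in a collar of $C_j$. Replacing $G$, $G_k$, $\varphi$, $f$ by their transforms under $T_j$ changes the integrals and $u$ only by factors bounded above and below. So we may assume that $T_j$ is the identity, and we write $\Omega,\psi,\chi$ for $\Omega_j,\psi_j,\chi_j$.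

Let $\Lambda\subset G$ be the image under $\varphi$ of a circle concentric with $C_j$ and close to it. The region between $\Lambda$ and $\Gamma_j$ lies in $G$. Let $\Omega_k$ be the interior of the outer boundary curve $\Gamma^0_k$ of $G_k$. Since $\Gamma_k^0\subset G\subset\Omega$ and $\Omega$ is simply connected, $\Omega_k\subset\Omega$. Every compact subset of $\Omega$ is enclosed by the image of some circle concentric with $C_j$ and close to it; this image lies in $G_k\subset\Omega_k$ for large $k$, so the compact set lies in $\Omega_k$. Normalize $\psi$ and the Riemann maps $\psi_k:\mathbb D\to\Omega_k$ by sending $0$ to a common point inside $\Lambda$ with positive derivative. By Carath\'eodory's kernel theorem $\psi_k\to\psi$ locally uniformly.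

Choose $R<1$ such that $\psi(\{|\zeta|<R\})$ contains $\Lambda$ and its interior. By the argument principle the same holds for $\psi_k$, $k$ large, also with a slightly smaller $R$. Hence $\psi_k$ maps a neighborhood of $\{R\le|\zeta|<1\}$ in $\mathbb D$ into $G$, and there $u_k=|f\circ\psi_k|^p|\psi_k'|$ is subharmonic. As $\Gamma_k^0$ is rectifiable, $\psi_k'\in H^1$, so $\psi_k'(te^{i\theta})$ converges in $L^1(d\theta)$ as $t\to1$. As $\Gamma_k^0\subset G$, the function $f\circ\psi_k$ is continuous on $\{R\le|\zeta|\le1\}$. So $m_k(t)=\int_0^{2\pi}u_k(te^{i\theta})\,d\theta$ is continuous on $[R,1]$, with $m_k(1)=\int_{\Gamma^0_k}|f|^p|dw|\le C$. Moreover $m_k(R)$ is bounded in $k$ by uniform convergence on $|\zeta|=R$. Since $m_k$ is a convex function of $\log t$, $m_k\le C'$ on $[R,1]$. Letting $k\to\infty$, we see that the integrals of $u_0=|f\circ\psi|^p|\psi'|$ over $\theta$ are at most $C'$ for $R\le t<1$.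

The harmonic functions in $R<|\zeta|<t$ with boundary values $u_0$ increase with $t$ and have bounded circular means. By Harnack's theorem they converge to a harmonic majorant $v$ of $u_0$ in $R<|\zeta|<1$. By \eqref{eq:local}, $u=(u_0\circ\chi)|\chi'|\le C\,v\circ\chi$ in a collar of $C_j$.
\end{proof}

\subsection{Two boundary lemmas}

\begin{lemma}\label{lem:log}
If $\xi\in\partial K$, then $\log|z-\xi|=P[\log|\cdot-\xi|](z)$ in $K$. For $t<1$ the function $|z-\xi|^{-t}$ has a harmonic majorant in $K$.
\end{lemma}

\begin{proof}
Choose $\xi'\notin\overline K$ on the normal at $\xi$, so close to $\xi$ that $\operatorname{dist}(\xi',\overline K)=|\xi-\xi'|$. Then $|\zeta-\xi|\le2|\zeta-\xi'|$ on $\overline K$. The identity holds for $\xi'$, since $\log|z-\xi'|$ is harmonic near $\overline K$; let $\xi'\to\xi$ by dominated convergence. For the second claim let $0<t<1$, the case $t\le0$ being trivial. By Jensen's inequality $-t\log|z-\xi|=P[-t\log|\cdot-\xi|](z)\le\log P[|\cdot-\xi|^{-t}](z)$, and $|\zeta-\xi|^{-t}\in L^1(\partial K)$.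
\end{proof}

\begin{lemma}\label{lem:reflect}
Let $\xi\in C_j$ and $N=K\cap\{|z-\xi|<\delta\}$ with $\delta$ small. Let $k$ be analytic in $N$, such that $|k|$ has a harmonic majorant in $N$ and $k^*$ is real a.e.\ on $C_j\cap\partial N$. Then $k$ extends analytically across the open arc $C_j\cap\{|z-\xi|<\delta\}$, and is real there.
\end{lemma}

\begin{proof}
Transplant $N$ conformally to $\mathbb D$; the conformal map is analytic on the open arc by reflection. There $k$ becomes an $H^1$ function, so $\operatorname{Im}k$ is the Poisson integral of its boundary values. These vanish a.e.\ on an arc, so $\operatorname{Im}k$ tends to $0$ there, and the Schwarz reflection principle applies.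
\end{proof}

\section{A cardioid with a hole}\label{sec:cardioid}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $z\in\overline{\mathbb D}$ the number $1-z$ lies in $\{\operatorname{Re}>0\}\cup\{0\}$, where squaring is injective. So $\varphi$ is injective on $\overline K$, and $\partial G$ consists of the cardioid $\varphi(\{|z|=1\})$ and a disjoint analytic Jordan curve. By Lemma~\ref{lem:log}, $\varphi'=-2(1-z)$ is outer, so $G$ is a Smirnov domain. Put
\[
\kappa=r^2 .
\]

\emph{Proof of \textup{(1)}.} Let $f\in E^1(G)$ be real on $\Gamma$ and $F=f\circ\varphi$. By Lemma~\ref{lem:majorant}, $2|F||1-z|$ has a harmonic majorant in $K$. Near a boundary point other than $1$ the factor $|1-z|$ is bounded below, so Lemma~\ref{lem:reflect} applies to $F$: it extends analytically and is real there. Near $z=1$ we apply Lemma~\ref{lem:reflect} to $xF$, where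
\[
x=i\,\frac{1-z}{1+z},\qquad x(e^{i\theta})=\tan(\theta/2)\in\mathbb R ;
\]
this is possible since $|xF|\le C|1-z||F|$ near $1$. So $xF$ is analytic at $1$, and $F$ has at most a simple pole there.

The reflections in the two circles, $F(z)=\overline{F(1/\bar z)}$ and $F(z)=\overline{F(\kappa/\bar z)}$, extend $F$ to a meromorphic function on $\mathbb C\setminus\{0\}$, and their composition gives $F(\kappa z)=F(z)$. In the fundamental annulus $r\le|z|\le1/r$ the only possible pole is a simple one at $1$. The substitution $z\mapsto\kappa z$ shows that
\[
\int_{|z|=1/r}F\,\frac{dz}z-\int_{|z|=r}F\,\frac{dz}z=0 ,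
\]
so the residue of $F$ at $1$ vanishes. Thus $F$ is analytic on $\mathbb C\setminus\{0\}$ and bounded, by periodicity; hence it is constant. Since $1$ is the smallest admissible index, $p_0=1$.

\emph{Proof of \textup{(2)}.} Let $k(z)=-z/(1-z)^2$ and
\[
F(z)=\sum_{m\in\mathbb Z}k(\kappa^mz).
\]
We have $k(1/z)=k(z)$ and $k(z)=O(|z|)$ at $0$, so the terms decay geometrically as $m\to\pm\infty$. The series converges locally uniformly on $\mathbb C\setminus\{0\}$ off the double poles $\kappa^m$, $m\in\mathbb Z$. (With $z=e^s$ we have $k=-1/(4\sinh^2(s/2))$, so $F$ is $-\wp(s)$ plus a constant, for the periods $2\pi i$ and $\log\kappa$.) By construction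
\[
F(\kappa z)=F(z),\qquad F(1/z)=F(z),\qquad\overline{F(\bar z)}=F(z).
\]
If $|z|=1$, then $\overline{F(z)}=F(\bar z)=F(1/z)=F(z)$. If $|z|=r$, then $\bar z=\kappa/z$ and $\overline{F(z)}=F(\kappa/z)=F(1/z)=F(z)$. So $F$ is real on $\partial K$. Its only pole in $\overline K$ is $z=1$. On $|z|=1$ we have $(1-z)^2/z=(1-z)(\bar z-1)=-|1-z|^2$, whence $k(z)=|1-z|^{-2}$ and $F=|1-z|^{-2}+O(1)$ there. On $|z|=r$ the function $F$ is continuous. So $F$ is bounded below on $\partial K\setminus\{1\}$, and for a large constant $C_0$ the nonconstant function $F_0=F+C_0$ is positive there.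

Let $f=F_0\circ\varphi^{-1}$ and $0<q<1$. Since $|F_0|\le C|1-z|^{-2}$ in $K$,
\[
|F_0|^q|\varphi'|\le C|1-z|^{1-2q},\qquad1-2q>-1 .
\]
The right side has a harmonic majorant, by Lemma~\ref{lem:log} (for $q\le1/2$ it is bounded). So $f\in E^q(G)$ by Lemma~\ref{lem:majorant}.
\end{proof}

\section{Outer factors and the model case \texorpdfstring{$n=1$}{n=1}}\label{sec:outer}

The next lemma is the only place where the Smirnov property of $G$ enters the proof of Theorem~\ref{thm:B}: it allows one to remove the factor $\varphi'$ from estimates, and to put it back.

\begin{lemma}\label{lem:outer}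
Let $G$ be a Smirnov domain and $q>0$.
\begin{enumerate}
\item[\textup{(a)}] If $0\not\equiv f\in E^q(G)$ and $F=f\circ\varphi$, then $\int_{\partial K}|F^*|^q|\varphi'^*|\,|dz|<\infty$, $\log|F^*|\in L^1(\partial K)$ and $\log|F|\le P[\log|F^*|]$ in $K$.
\item[\textup{(b)}] Let $k$ be analytic in $K$ with $|k|\le Ce^{P[\lambda]}$, where $\lambda\in L^1(\partial K)$ is real and $\int_{\partial K}e^{q\lambda}|\varphi'^*|\,|dz|<\infty$. Then $k\circ\varphi^{-1}\in E^q(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u=|F|^q|\varphi'|$ and $u^*=|F^*|^q|\varphi'^*|$. By Lemma~\ref{lem:majorant}, $\int_{\partial K_\varepsilon}u\,|dz|\le C$ for small $\varepsilon$, and Fatou's lemma gives $\int_{\partial K}u^*|dz|<\infty$. For $t\ge1$ we have $(\log t)^2\le t$, because the maximum of $(\log t)^2/t$ is $4/e^2$. So $\log^+u$ is bounded in $L^2(\partial K_\varepsilon)$, hence uniformly integrable, and by \eqref{eq:omega}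
\[
\int\log^+u\,d\omega_\varepsilon(z,\cdot)\to\int\log^+u^*\,d\omega(z,\cdot)\qquad(\varepsilon\to0).
\]
By Fatou, $\liminf\int\log^-u\,d\omega_\varepsilon(z,\cdot)\ge\int\log^-u^*\,d\omega(z,\cdot)$. Since $\log u$ is subharmonic, $\log u(z)\le\int\log u\,d\omega_\varepsilon(z,\cdot)$. Taking $z$ with $u(z)\ne0$, we conclude that $\log u^*\in L^1(\partial K)$; and $\log u\le P[\log u^*]$ in $K$. Subtract $\log|\varphi'|=P[\log|\varphi'^*|]$, which is the Smirnov property.

(b) By the Smirnov property and Jensen's inequality,
\[
\log\bigl(|k|^q|\varphi'|\bigr)\le C'+P\bigl[q\lambda+\log|\varphi'^*|\bigr]\le C'+\log P\bigl[e^{q\lambda}|\varphi'^*|\bigr].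
\]
So $|k|^q|\varphi'|$ has a harmonic majorant, and Lemma~\ref{lem:majorant} applies.
\end{proof}

\emph{The model case.} Here is the whole argument for $n=1$, where $K$ is a disc. Suppose that all real functions in $E^p(G)$ are constant, let $0\not\equiv f\in E^{p/2}(G)$ be positive on $\Gamma$, and put $F=f\circ\varphi$. By Lemma~\ref{lem:outer}(a) there is an outer function $h$ with $\log|h|=P[\tfrac12\log F^*]$; so $|h^*|^2=F^*$ and $|F|\le|h|^2$. Put $h_1=F/h$. Then $|h_1|\le|h|$ and
\[
h_1^*=\frac{|h^*|^2}{h^*}=\overline{h^*}.
\]
So $h+h_1$ and $i(h-h_1)$ have real boundary values. Both are bounded by $2|h|=2e^{P[\lambda]}$ with $\lambda=\frac12\log F^*$, and $e^{p\lambda}=(F^*)^{p/2}$. By Lemma~\ref{lem:outer}, their compositions with $\varphi^{-1}$ are in $E^p(G)$, so they are constants. Hence $h$, $h_1$ and $F=hh_1$ are constant. This is Theorem~\ref{thm:B} for $n=1$, and it contains Theorem~\ref{thm:DK}.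

\emph{What changes for $n\ge2$.} The conjugate of $P[\frac12\log F^*]$ may have periods around the holes, so $h$ need not be single-valued. We repair the periods by inserting factors $|z-b_i|^{\gamma_i}$ into $|h|$. Then $|h^*|^2=bF^*$ with a positive weight $b$ on $\partial K$, and $F^*/h^*$ is no longer $\overline{h^*}$ but $\overline{h^*}/b$. To absorb the weight we look for pairs of analytic functions $\sigma,\rho$ near $\overline K$ with $\rho=b\bar\sigma$ on $\partial K$, and use $h\sigma$ and $\rho F/h$ in place of $h$ and $h_1$: their boundary values are again conjugate to each other. Such pairs are sections of a line bundle of degree $0$ on $X$, and for $g\ge1$ there may be none except $0$. The crucial observation is that every zero of $F$ in $K$ allows the multiplier $\rho$ one more pole, and so raises the degree by one. If $F$ has $g+1$ zeros, Riemann--Roch provides two independent pairs, and the argument above gives a contradiction. Hence, when real functions in $E^p(G)$ are constant, all the functions $F+c$, $c>0$, have at most $g$ zeros. This finiteness will force $F$ to extend to $X$.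

\section{Positive functions extend to the double}\label{sec:B}

\subsection{Facts on compact Riemann surfaces}\label{ssec:RS}

For a divisor $\Delta$ on $X$ let $L(\Delta)$ be the space of meromorphic $F$ with $F=0$ or $\operatorname{div}F+\Delta\ge0$, and $l(\Delta)=\dim_{\mathbb C}L(\Delta)$. With a canonical divisor $W$, the Riemann--Roch theorem reads $l(\Delta)=\deg\Delta+1-g+l(W-\Delta)$. For effective $\Delta$ the number $l(W-\Delta)$ is the dimension of the space of holomorphic differentials vanishing on $\Delta$, and $\Delta$ is called special if it is positive. \emph{Clifford's theorem}: if $\Delta\ge0$ is special, then $l(\Delta)\le\frac12\deg\Delta+1$. A holomorphic line bundle of degree $N$ on $X$ has at least $N+1-g$ linearly independent holomorphic sections.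

A neighborhood of $C_j$ in $X$ is identified with a neighborhood of $C_j$ in $\mathbb C$; there $\tau$ is the reflection in $C_j$. If $F$ is meromorphic near $\overline K$ and real on $\partial K$ off its poles, it extends to $X$ by $F\circ\tau=\overline F$. If $\Delta$ is supported on $\partial K$, then $L(\Delta)$ is invariant under $F\mapsto\overline{F\circ\tau}$, so its subspace $L(\Delta)_{\mathbb R}$ of functions real on $\partial K$ has real dimension $l(\Delta)$.

\begin{lemma}\label{lem:bundle}
Let $B$ be real-analytic and zero-free on $\partial K$, with total winding number $N$ along the positively oriented $\partial K$. Let $S(B)$ be the complex vector space of all $\sigma$ analytic near $\overline K$ for which there is $\rho$ analytic near $\overline K$ with $\rho=B\bar\sigma$ on $\partial K$. Then $\dim_{\mathbb C}S(B)\ge N+1-g$.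
\end{lemma}

\begin{proof}
The function $\bar B$ extends to a zero-free holomorphic $\hat B$ on a $\tau$-invariant neighborhood $U$ of $\partial K$ in $X$. Glue the trivial bundles over $K\cup U$ and $\tau(K)\cup U$ by $\tilde\rho=\hat B\sigma$ on $U$; this defines a line bundle on $X$. Its holomorphic sections are the pairs $(\sigma,\tilde\rho)$, with $\sigma$ and $\tilde\rho$ holomorphic on $K\cup U$ and $\tau(K)\cup U$ respectively and $\tilde\rho=\hat B\sigma$ on $U$. With $\rho(x)=\overline{\tilde\rho(\tau x)}$ this condition becomes $\rho=\overline{\bar B\sigma}=B\bar\sigma$ on $\partial K$. So each section gives an element $\sigma$ of $S(B)$, and it is determined by $\sigma$. Hence $\dim S(B)$ is at least the dimension of the space of holomorphic sections.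

To compute the degree, let $(\sigma,\tilde\rho)$ be a non-zero meromorphic section, and choose $\varepsilon$ small such that it has no zeros or poles on $\partial K_\varepsilon\subset U$ and $X\setminus K_\varepsilon\subset\tau(K)\cup U$. By the argument principle, zeros minus poles in $K_\varepsilon$ number $\operatorname{wind}_{\partial K_\varepsilon}\sigma$, and those in $X\setminus\overline{K_\varepsilon}$ number $-\operatorname{wind}_{\partial K_\varepsilon}\tilde\rho$. The sum is $-\operatorname{wind}_{\partial K_\varepsilon}\hat B=-\operatorname{wind}_{\partial K}\bar B=N$. Apply Riemann--Roch.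
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

Let $f\in E^{p/2}(G)$ be positive on $\Gamma$; we may assume that $f$ is nonconstant. For $c\ge0$ put $F_c=f\circ\varphi+c$, which corresponds to $f+c\in E^{p/2}(G)$. By Lemma~\ref{lem:outer}(a), $\log F_c^*\in L^1(\partial K)$, $\int(F_c^*)^{p/2}|\varphi'^*||dz|<\infty$ and $\log|F_c|\le P[\log F_c^*]$. From now on $c>0$, so that $F_c^*\ge c$; this makes the following function $h$ bounded below.

\medskip
\noindent\emph{The function $h$.} Let $b_1,\dots,b_g$ be points, one in each hole of $K$. The conjugate of $\log|z-b_i|$ has period $2\pi$ around the $i$th hole and $0$ around the others. Hence, for suitable real $\gamma_i$, the harmonic function $P[\frac12\log F_c^*]+\sum\gamma_i\log|z-b_i|$ has a single-valued conjugate in $K$. Let $h$ be analytic and zero-free with $\log|h|$ equal to this function, and let $b=\prod|z-b_i|^{2\gamma_i}$, which is positive and real-analytic near $\overline K$. As $\log b$ is harmonic near $\overline K$,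
\begin{equation}\label{eq:h}
|h^*|^2=b\,F_c^*,\qquad\log|h|=P[\log|h^*|],\qquad|F_c|\le C|h|^2,\qquad|h|\ge C^{-1}.
\end{equation}
The boundary values $h^*$ exist a.e.\ because $1/h$ is bounded.

\medskip
\noindent\emph{Step 1: $F_c$ has at most $g$ zeros in $K$, counted with multiplicity.} Suppose that $a_1,\dots,a_{g+1}$ are zeros. Put $Q=\prod(z-a_i)$ and $B=bQ$. Since $b>0$, $B$ has winding number $g+1$ on $\partial K$, and Lemma~\ref{lem:bundle} gives $\dim S(B)\ge2$. For $\sigma\in S(B)$ and the corresponding $\rho$, which satisfies $\rho=bQ\bar\sigma$ on $\partial K$, put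
\[
h_1=\rho\,\frac{F_c}{Q\,h},
\]
which is analytic in $K$. The subharmonic function $\log|F_c/Q|-2\log|h|$ is bounded above near $\partial K$ by \eqref{eq:h}, hence in $K$; so $|h_1|\le C|h|$. On $\partial K$, a.e.,
\[
h_1^*=\frac{b\,\bar\sigma F_c^*}{h^*}=\frac{|h^*|^2\,\bar\sigma}{h^*}=\overline{h^*\sigma}.
\]
So $h\sigma+h_1$ and $i(h\sigma-h_1)$ have real boundary values. They are bounded by $C|h|=Ce^{P[\log|h^*|]}$, and $|h^*|^p\le C(F_c^*)^{p/2}$. By Lemma~\ref{lem:outer}(b) with $q=p$, their compositions with $\varphi^{-1}$ belong to $E^p(G)$, so they are constants by hypothesis. Hence $h\sigma$ is constant for every $\sigma\in S(B)$, and $\dim S(B)\le1$, a contradiction.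

\medskip
\noindent\emph{Step 2: for a.e.\ $c\in[1,2]$ there is no singular factor.} Let $Q_c$ be the monic polynomial whose zeros are the zeros of $F_c$ in $K$, with multiplicity. We want $F_c/Q_c$ to be outer. In general only an inequality is available: the harmonic function
\[
\log\Bigl|\frac{F_c}{Q_c}\Bigr|-P\Bigl[\log\Bigl|\frac{F_c^*}{Q_c}\Bigr|\Bigr]
=\bigl(\log|F_c|-P[\log F_c^*]\bigr)-\bigl(\log|Q_c|-P[\log|Q_c|]\bigr)
\]
is $\le0$ in $K$, because the first bracket is $\le0$ and the second tends to $0$ at $\partial K$. We claim that it vanishes identically for a.e.\ $c\in[1,2]$. The idea is to average over $c$: this replaces the logarithm, singular at $0$, by a continuous function.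

Fix $z_0\in K$ and let $I_\varepsilon(c)=\int\log|F_c|\,d\omega_\varepsilon(z_0,\cdot)$. By subharmonicity $I_\varepsilon(c)$ increases as $\varepsilon\downarrow0$. Since $\log|F_c/Q_c|$ is harmonic in $K$, $I_\varepsilon(c)$ equals $\log|F_c/Q_c|(z_0)+\int\log|Q_c|\,d\omega_\varepsilon(z_0,\cdot)$, so its limit is
\[
I(c)=\log\Bigl|\frac{F_c}{Q_c}\Bigr|(z_0)+\int\log|Q_c|\,d\omega(z_0,\cdot).
\]
By the inequality above, $I(c)\le\int\log F_c^*\,d\omega(z_0,\cdot)$. If equality holds, our non-positive harmonic function vanishes at $z_0$, hence identically. So the claim follows once we show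
\begin{equation}\label{eq:avg}
\int_1^2I(c)\,dc=\int_1^2\!\int\log F_c^*\,d\omega(z_0,\cdot)\,dc ,
\end{equation}
the right side being finite because $0\le\log F_c^*\le\log F_2^*$ for $1\le c\le2$.

Let $U(w)=\int_1^2\log|w+c|\,dc$. For $\operatorname{Im}w\ge0$ we have
\[
U(w)=\operatorname{Re}\bigl[(w+2)\log(w+2)-(w+1)\log(w+1)\bigr]-1
\]
with arguments in $[0,\pi]$, and $U(\bar w)=U(w)$. So $U$ is continuous. For $|w|\ge4$ and $1\le c\le2$ we have $|w|/2\le|w+c|\le2|w|$; hence $|U(w)|\le C+\log^+|w|$. By Fubini,
\[
\int_1^2I_\varepsilon(c)\,dc=\int U(F_0)\,d\omega_\varepsilon(z_0,\cdot),\qquad F_0=f\circ\varphi .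
\]
Here $\log^+|F_0|\le P[\log^+|F_0^*|]$ by Lemma~\ref{lem:outer}(a), since $f\not\equiv0$. For every $v\in L^1(\partial K)$ the function $P[v]$ is uniformly integrable with respect to the measures $\omega_\varepsilon(z_0,\cdot)$: split $v$ into a bounded part and a part $v'$ of small norm, and use $\int P[|v'|]\,d\omega_\varepsilon(z_0,\cdot)=P[|v'|](z_0)$. So $U(F_0)$ is uniformly integrable, and with \eqref{eq:omega}
\[
\int U(F_0)\,d\omega_\varepsilon(z_0,\cdot)\to\int U(F_0^*)\,d\omega(z_0,\cdot)=\int_1^2\!\int\log F_c^*\,d\omega(z_0,\cdot)\,dc .
\]
Since $I_\varepsilon\uparrow I$, monotone convergence gives \eqref{eq:avg}.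

\medskip
\noindent\emph{Step 3: extension to $X$.} Now $F_c$ is, up to a factor that extends analytically across $\partial K$, the square of $h$; and positivity of $F_c^*$ becomes a reflection condition for $1/h$. Fix $c$ as in Step 2 and write $F=F_c$, $Q=Q_c$, $N=\deg Q\le g$. The function $E=F/(Qh^2)$ is analytic and zero-free in $K$. By Step 2 and \eqref{eq:h},
\[
\log|E|=P\bigl[\log(F^*/|Q|)-\log(bF^*)\bigr]=P\bigl[-\log(b|Q|)\bigr].
\]
The data are real-analytic on $\partial K$. Near each $C_j$ they extend to a harmonic function; subtracting it and reflecting, we see that $\log|E|$ extends harmonically across $\partial K$. Hence $E$ extends analytically and zero-free to a neighborhood of $\overline K$.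

Now let $\sigma=1/h$, which is bounded and zero-free in $K$. Since $QE=F/h^2$, we have on $\partial K$, a.e.,
\[
\overline{\sigma^*}=\frac{h^*}{|h^*|^2}=\frac{h^*}{bF^*}=\frac1{h^*\,b\,QE},\qquad\text{i.e.}\qquad\sigma^*=M\,\overline{\sigma^*},\quad M=b\,QE .
\]
The function $M$ is real-analytic on $\partial K$, and $|M|=1$ there because $\sigma^*\ne0$ a.e. Near any boundary point write $M=e^{2i\alpha}$ on $\partial K$ with $\alpha$ real-analytic and real, and let $\hat\alpha$ be the holomorphic extension of $\alpha$. Then $\sigma e^{-i\hat\alpha}$ is bounded on the side of $K$, with boundary values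
\[
\sigma^*e^{-i\alpha}=\overline{\sigma^*}\,e^{i\alpha}=\overline{\sigma^*e^{-i\alpha}} .
\]
These are real, so $\sigma e^{-i\hat\alpha}$ extends analytically by Lemma~\ref{lem:reflect}, and so does $\sigma$. Consequently
\[
F=QE/\sigma^2
\]
is meromorphic near $\overline K$. As $Q$ and $E$ are zero-free on $\partial K$ and $\sigma$ is zero-free in $K$, the poles of $F$ in $\overline K$ lie on $\partial K$ and have even order. Off its poles, $F\ge c$ on $\partial K$. By reflection $F$ extends to $X$. Its zeros are the $N$ zeros in $K$ and their mirror images, so its degree is $2N\le2g$. Since $f\circ\varphi=F-c$ has the same poles and the same degree, the first statement is proved.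

\medskip
\noindent\emph{Step 4: dimension.} Let $f_1,\dots,f_m\in E^{p/2}(G)$ be positive on $\Gamma$ and linearly independent over $\mathbb R$. Then $f_0=1+\sum f_i\in E^{p/2}(G)$ is positive on $\Gamma$. Let $\Delta$ be the polar divisor of $f_0\circ\varphi$ on $X$. By what has been proved, $\deg\Delta=2N$ for some integer $N\le g$. Since $0\le f_i\le f_0$ on $\Gamma$ and the poles of $f_i\circ\varphi$ lie on $\partial K$, we have $f_i\circ\varphi\in L(\Delta)$. Being real on $\partial K$, these functions are also independent over $\mathbb C$, so $m\le l(\Delta)$. If $\Delta$ is special, Clifford's theorem gives $l(\Delta)\le N+1$. If not, $l(\Delta)=2N+1-g\le N+1$ because $N\le g$. In both cases $m\le N+1\le g+1=n$. \qed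

\section{The threshold \texorpdfstring{$p_0=2$}{p0=2} and sharpness}\label{sec:C}

\subsection{Large \texorpdfstring{$p_0$}{p0}}

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:C}\textup{(i)}]
Let $p_0\ge2$ and suppose that $f\in E^{p_0/2}(G)$ is positive on $\Gamma$ and nonconstant. By Theorem~\ref{thm:B} with $p=p_0$, $F=f\circ\varphi$ has a pole of order at least $2$ at some $\xi\in\partial K$. Since $p_0/2\ge1$, we have $f\in E^1(G)$, so $|F\varphi'|$ has a harmonic majorant in $K$. Let $V\subset K$ be a disc internally tangent to $\partial K$ at $\xi$. Then $F\varphi'\in H^1(V)$. An $H^1$ function in $\mathbb D$ is $o(1/(1-|z|))$ as $|z|\to1$ (it is $O(1/(1-|z|))$ with a constant proportional to the norm, and polynomials are dense). Hence $|F\varphi'(z)|=o(1/|z-\xi|)$ as $z\to\xi$ along the radius of $V$. But Koebe's distortion theorem for the univalent function $\varphi$ in $V$ gives $|\varphi'(z)|\ge c'|z-\xi|$ on this radius, while $|F(z)|\ge c'|z-\xi|^{-2}$ near $\xi$, a contradiction.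
\end{proof}

\subsection{Domains with prescribed corners}

For the examples we need domains with several corners of prescribed angles whose conformal type $K$ is also prescribed. The cardioid map $(1-z)^2$ indicates the construction: near a boundary point, take a power of a function with positive real part, and do this one point after another.

\begin{proposition}\label{prop:corners}
Let $\xi_1,\dots,\xi_m\in\partial K$ be distinct and $a_1,\dots,a_m\in(1,2]$. There is a univalent $\varphi$ on $K$, continuous and injective on $\overline K$, with
\[
|\varphi'(z)|\asymp\prod_k|z-\xi_k|^{a_k-1}\qquad(z\in K),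
\]
such that $\varphi(K)$ is a Smirnov domain bounded by rectifiable Jordan curves.
\end{proposition}

\begin{proof}
Let $\Phi_0=\mathrm{id}$. Suppose that $\Phi_{k-1}$ is continuous and injective on $\overline K$, analytic in $K$, and analytic with non-zero derivative near each point of $\overline K\setminus\{\xi_1,\dots,\xi_{k-1}\}$. Let $w_k=\Phi_{k-1}(\xi_k)$. Near $w_k$ the compact set $Y=\Phi_{k-1}(\overline K)$ is one side of an analytic arc, so some small closed disc $V_k$ meets $Y$ only at $w_k$. Let $\mu_k$ be a M\"obius map of $\widehat{\mathbb C}\setminus V_k$ onto $\{\operatorname{Re}>0\}$ with $\mu_k(w_k)=0$. Its pole lies on $\partial V_k\setminus\{w_k\}$, hence off $Y$. Thus $|\mu_k'|\asymp1$ on $Y$, and $\operatorname{Re}\mu_k>0$ on $Y\setminus\{w_k\}$. Put $T_k=\mu_k^{a_k}$ (principal branch) and $\Phi_k=T_k\circ\Phi_{k-1}$. Since $1<a_k\le2$, the power $a_k$ is continuous and injective on $\{\operatorname{Re}>0\}\cup\{0\}$, and it is analytic with non-zero derivative on $\{\operatorname{Re}>0\}$. So $\Phi_k$ has the properties required for the induction.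

Moreover $|T_k'(w)|\asymp|w-w_k|^{a_k-1}$ on $Y\setminus\{w_k\}$, and $|\Phi_{k-1}(z)-w_k|\asymp|z-\xi_k|$ on $\overline K$: near $\xi_k$ because $\Phi_{k-1}'(\xi_k)\ne0$, elsewhere by injectivity and compactness. So $\varphi=\Phi_m$ satisfies the estimate. As $\varphi'$ is bounded, $\varphi$ is Lipschitz on each $C_j$, so the boundary curves are rectifiable. Finally $\log|\varphi'|-\sum(a_k-1)\log|z-\xi_k|$ is bounded and harmonic, hence $P$ of its boundary values; with Lemma~\ref{lem:log} it follows that $\varphi'$ is outer.
\end{proof}

The next lemma makes \eqref{eq:heur} precise for these domains.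

\begin{lemma}\label{lem:poles}
Let $\varphi$ be as in Proposition~\ref{prop:corners}, $G=\varphi(K)$ and $\Gamma=\partial G$.
\begin{enumerate}
\item[\textup{(a)}] Let $p\ge1$ and let $f\in E^p(G)$ be real on $\Gamma$. Then $f\circ\varphi$ extends to $X$ and is analytic there except for at most simple poles at those $\xi_k$ with $a_k>p$.
\item[\textup{(b)}] Let $F$ be meromorphic on $X$ with no poles outside $\{\xi_1,\dots,\xi_m\}$, with pole order $\nu_k\ge0$ at $\xi_k$. If $\nu_kq<a_k$ whenever $\nu_k\ge1$, then $F\circ\varphi^{-1}\in E^q(G)$.
\end{enumerate}
\end{lemma}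

\begin{proof}
(a) Let $F=f\circ\varphi$. By Lemma~\ref{lem:majorant}, $u=|F|^p|\varphi'|$ has a harmonic majorant in $K$. Near a boundary point other than the $\xi_k$ we have $|F|\le1+|F|^p\le1+Cu$, and Lemma~\ref{lem:reflect} applies to $F$. At $\xi_k\in C_j$ let $x$ be a M\"obius map taking $C_j$ to $\mathbb R\cup\{\infty\}$ and $\xi_k$ to $0$. Since $p\ge1\ge a_k-1$,
\[
|xF|^p\le C|z-\xi_k|^p|F|^p\le C'|z-\xi_k|^{a_k-1}|F|^p\le C''u
\]
near $\xi_k$. So $|xF|\le1+|xF|^p$ has a harmonic majorant there, Lemma~\ref{lem:reflect} applies to $xF$, and $F$ has at most a simple pole at $\xi_k$. If there is a pole, then $\int|F^*|^p|\varphi'^*||dz|<\infty$ (Lemma~\ref{lem:outer}(a)) forces $\int_0|t|^{a_k-1-p}\,dt<\infty$, i.e.\ $p<a_k$. As $F$ is real on $\partial K$, it extends to $X$ by reflection.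

(b) We have $|F|^q|\varphi'|\le C+C\sum_{\nu_k\ge1}|z-\xi_k|^{a_k-1-\nu_kq}$ in $K$, with exponents greater than $-1$. Apply Lemmas~\ref{lem:log} and~\ref{lem:majorant}.
\end{proof}

\subsection{Choice of the corners, and the examples}

Let $n\ge2$, so $g\ge1$. Choose distinct $\xi_1,\dots,\xi_g\in\partial K$ one after another such that the holomorphic differentials on $X$ vanishing at $\xi_1,\dots,\xi_j$ form a space of dimension $g-j$: at each step take $\xi_{j+1}$ off the finitely many zeros of one non-zero remaining differential. Let $D=\xi_1+\dots+\xi_g$. No non-zero holomorphic differential vanishes on $D$, so Riemann--Roch gives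
\begin{equation}\label{eq:D}
l(D)=1,\qquad l(D+\xi_0)=2\quad(\xi_0\in\partial K),\qquad l(2D)=g+1=n .
\end{equation}
This is the general form of the torus phenomenon. The first equality forbids nonconstant real functions whose only poles are simple ones at the $\xi_k$, and the last one provides many functions with double poles. An additional corner at $\xi_0$ will tune $p_0$, by the second equality.

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(ii)}]
Let $s\in[1,2)$. Apply Proposition~\ref{prop:corners} with exponent $2$ at $\xi_1,\dots,\xi_g$ and, if $s>1$, also exponent $a_0=s$ at a further point $\xi_0\in\partial K$ distinct from $\xi_1,\dots,\xi_g$. Let $G=\varphi(K)$.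

\emph{We have $p_0=s$.} Let $p\ge s$ and let $f\in E^p(G)$ be real on $\Gamma$. By Lemma~\ref{lem:poles}(a), $f\circ\varphi$ has at most simple poles at $\xi_1,\dots,\xi_g$ and no others. So it lies in $L(D)=\mathbb C$. If $1\le p<s$, take a nonconstant $R\in L(D+\xi_0)_{\mathbb R}$, which exists by \eqref{eq:D}. Its poles are simple, and $p$ is smaller than every exponent, so $R\circ\varphi^{-1}\in E^p(G)$ by Lemma~\ref{lem:poles}(b). This function is real on $\Gamma$ and nonconstant.

\emph{Positive functions.} By Lemma~\ref{lem:poles}(b), every $F\in L(2D)_{\mathbb R}$ gives a function in $E^q(G)$ for all $q<1$, because $2q<2$; in particular in $E^{s/2}(G)=E^{p_0/2}(G)$. Let $x_k$ be local coordinates at $\xi_k$ that are real on $\partial K$. The map $L(2D)_{\mathbb R}\to\mathbb R^g$ which sends $F$ to its coefficients of $x_k^{-2}$, $k=1,\dots,g$, has kernel $L(D)_{\mathbb R}=\mathbb R$. Since $\dim_{\mathbb R}L(2D)_{\mathbb R}=g+1$, it is onto. So there is $H_0\in L(2D)_{\mathbb R}$ for which all these coefficients are positive; it tends to $+\infty$ at each $\xi_k$ along $\partial K$, hence is bounded below on $\partial K$. Let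 $F\in L(2D)_{\mathbb R}$. For a large constant $A$ the coefficients of $F+AH_0$ are positive too, and for a large $A'$ both $AH_0+A'$ and $F+AH_0+A'$ are positive on $\partial K$. Their difference is $F$. So $L(2D)_{\mathbb R}$ is spanned by positive functions, and the positive functions in $E^{p_0/2}(G)$ span a space of dimension at least $n$. By Theorem~\ref{thm:B} with $p=p_0$ it is at most $n$.
\end{proof}

Since $n\ge2$, nonconstant positive functions exist in these examples, and the conjecture fails for $p_0=s$.

\begin{proof}[Proof that $p_0=2$ occurs in Theorem~\ref{thm:C}\textup{(i)}]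
Use exponent $2$ at $\xi_1,\dots,\xi_g$ and also at a further point $\xi_0\in\partial K$. For $1\le p<2$ a nonconstant element of $L(D+\xi_0)_{\mathbb R}$ gives, by Lemma~\ref{lem:poles}(b), a nonconstant real function in $E^p(G)$. For $p\ge2$ no poles are allowed by Lemma~\ref{lem:poles}(a), so real functions are constant. Hence $p_0=2$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{SP} \emph{Selected Problems In Classical Function Theory}, \texttt{http://shell.cas.usf.edu/\textasciitilde cbenetea/SPCFT.pdf}.
\end{thebibliography}

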